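# Heat flow on characteristic polynomials of elliptic random matrices

## 1. A two-by-two Hermitian matrix under the heat operator

Take a random Hermitian matrix
$$X=\begin{pmatrix}a&\beta\\ \bar\beta&d\end{pmatrix},$$
where $a,d$ are real Gaussian with mean $0$ and variance $\frac12$, $\beta$ is complex Gaussian with mean $0$ and $\mathbb E|\beta|^2=\frac12$, and the three are independent. Its characteristic polynomial is
$$p_0(z)=z^2-Tz+D,\qquad T=a+d,\quad D=ad-|\beta|^2 .$$
The discriminant $T^2-4D=(a-d)^2+4|\beta|^2$ is nonnegative, so both zeros are real, as they must be.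

Now apply to $p_0$ the operator $\exp\{\frac1{4}\frac{d^2}{dz^2}\}$. Since $p_0''=2$ and higher derivatives vanish, we get
$$q(z)=z^2-Tz+D+\tfrac12 ,$$
with discriminant $(a-d)^2+4|\beta|^2-2$. The variables $a-d$, $2\Re\beta$, $2\Im\beta$ are independent standard Gaussians, so the zeros of $q$ are non-real exactly when a $\chi^2_3$ variable is below $2$. This has probability $\operatorname{erf}(1)-\frac{2}{\sqrt\pi}e^{-1}\approx0.43$. The flow pushes some of the zeros off the real line.

Take next a matrix $Z$ with four independent complex Gaussian entries $a',b',c',d'$ of mean $0$ and variance $\frac12$, whose real and imaginary parts are independent with equal variance. Its characteristic polynomial is $p(z)=z^2-T'z+D'$ with $T'=a'+d'$, $D'=a'd'-b'c'$. As random objects $p$ and $q$ are quite different: the coefficients of $q$ are real and $T'$ is almost surely not. But compute second moments. We have $\mathbb ED=-\frac12$, $\mathbb ET^2=1$, $\mathbb E\,T(D+\frac12)=0$ by the symmetry $X\mapsto-X$, and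
$$\mathbb E(D+\tfrac12)^2=\operatorname{Var}(ad)+\operatorname{Var}(|\beta|^2)=\tfrac14+\tfrac14=\tfrac12,$$
because $|\beta|^2$ is exponential with mean $\frac12$. Hence
$$\mathbb E|q(z)|^2=|z|^4+|z|^2+\tfrac12 .$$
For $Z$ we have $\mathbb E|T'|^2=1$, $\mathbb E|D'|^2=\frac14+\frac14=\frac12$, and the mixed expectations vanish. So
$$\mathbb E|p(z)|^2=|z|^4+|z|^2+\tfrac12=\mathbb E|q(z)|^2\qquad\text{for every }z .$$

The matrix $X$ is the $2\times2$ GUE and $Z$ is the $2\times 2$ Ginibre matrix. For large $N$ the eigenvalues of the first fill $[-2,2]$ with the semicircle law and those of the second fill the unit disk uniformly. The coincidence above suggests a question. If we take the characteristic polynomial of a large GUE matrix and run the heat flow for the right time, do its zeros spread out uniformly over the disk? And is the same true if we add to the random matrix a fixed Hermitian matrix $X_0$, and flow between any two members of the family of matrices that interpolates between GUE and Ginibre?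

## 2. Elliptic matrices, Brown measures, and the statement

**Definition (elliptic matrix).** A GUE matrix is an $N\times N$ Hermitian matrix with independent entries on and above the diagonal, the diagonal ones real Gaussian of mean $0$ and variance $1/N$, the off-diagonal ones complex Gaussian of mean $0$ and variance $1/N$. Let $X,Y$ be independent GUE matrices. For $s>0$ and $\tau\in\mathbb C$ with $|\tau-s|\le s$ write $s-\tau=re^{i\theta}$, $0\le r\le s$, and put
$$Z_{s,\tau}=e^{i\theta/2}\big(\sqrt t\,X+i\sqrt{t'}\,Y\big),\qquad t=\tfrac{s+r}2,\quad t'=\tfrac{s-r}2 .$$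

So $t+t'=s$ and $\frac s2\le t\le s$. One checks $\mathbb E\frac1N\operatorname{tr}(Z^*Z)=t+t'=s$ and $\mathbb E\frac1N\operatorname{tr}(Z^2)=e^{i\theta}(t-t')=s-\tau$. For $s=1$: $\tau=0$ gives $r=1$, $\theta=0$, $Z=X$, the GUE, while $\tau=1$ gives $r=0$, $Z=(X+iY)/\sqrt2$ up to a phase that does not affect the law, the Ginibre matrix. For $\tau=2$ we get $r=1,\theta=\pi$ and $Z=iX$. Throughout, $s>0$ is fixed and $\mathbb D=\{\tau:|\tau-s|\le s\}$.

**Definition (heat operator).** For $\sigma\in\mathbb C$ and a polynomial $p$,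
$$\mathcal H_\sigma p=\exp\Big\{\frac{\sigma}{2N}\frac{d^2}{dz^2}\Big\}p=\sum_{k\ge0}\frac1{k!}\Big(\frac\sigma{2N}\Big)^kp^{(2k)} ,$$
a finite sum.

If $\gamma$ is the standard Gaussian law on $\mathbb R$, then for either choice of the root
$$\mathcal H_\sigma p(z)=\int p\big(z+\sqrt{\sigma/N}\,x\big)\,\gamma(dx). \tag{1}$$
Indeed, expand $p$ by Taylor: odd moments vanish, and $\int x^{2k}d\gamma=\frac{(2k)!}{2^kk!}$ turns the term $\frac{p^{(2k)}(z)}{(2k)!}(\sigma/N)^kx^{2k}$ into $\frac1{k!}(\frac\sigma{2N})^kp^{(2k)}(z)$. Clearly $\mathcal H_\sigma\mathcal H_{\sigma'}=\mathcal H_{\sigma+\sigma'}$, and $\mathcal H_\sigma$ preserves monic polynomials of degree $N$. For $N=1$ it is the identity on polynomials of degree one. For $N=2$, $\mathcal H_\sigma z^2=z^2+\frac\sigma2$, which is the computation of Section 1.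

**Definition (tracial space, $*$-distribution, freeness).** A tracial $W^*$-probability space $(\mathcal A,\varphi)$ is a von Neumann algebra with a faithful normal tracial state. The $*$-distribution of $a\in\mathcal A$ is the collection of its $*$-moments $\varphi(a^{\epsilon_1}\cdots a^{\epsilon_m})$, $\epsilon_i\in\{1,*\}$. Convergence in $*$-distribution means convergence of all $*$-moments. Matrices are read in $(M_N(\mathbb C),\frac1N\mathrm{Tr})$. Subalgebras are free if $\varphi(a_1\cdots a_m)=0$ whenever all $\varphi(a_i)=0$ and neighboring $a_i$ come from different subalgebras.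

For example, if $x$ is free from $x_0$ and $\varphi(x)=0$, writing $x_0=\varphi(x_0)+x_0^\circ$ gives $\varphi(xx_0xx_0)=\varphi(x_0)^2\varphi(x^2)$, since the terms $\varphi(x^2x_0^\circ)$ and $\varphi(xx_0^\circ xx_0^\circ)$ vanish. A standard semicircular element is a self-adjoint element whose law is the semicircle law on $[-2,2]$. The free elliptic element is
$$z_{s,\tau}=e^{i\theta/2}(\sqrt t\,x+i\sqrt{t'}\,y)$$
with $x,y$ free standard semicirculars. We always take $x,y$ free from $x_0$.

**Definition (Brown measure).** For $a\in\mathcal A$ the function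
$$w\mapsto\lim_{\eta\downarrow0}\tfrac12\varphi\big(\log(|w-a|^2+\eta^2)\big),\qquad|c|^2=c^*c,$$
the logarithm of the Fuglede–Kadison determinant of $w-a$, is subharmonic. The Brown measure of $a$ is $\frac1{2\pi}\nabla^2$ of it, in the sense of distributions. It is a compactly supported probability measure.

For a matrix $B$ the function is $\frac1N\log|\det(w-B)|$, and since $\frac1{2\pi}\nabla^2\log|\cdot-\lambda|=\delta_\lambda$, the Brown measure is the empirical eigenvalue measure. For $B=\begin{pmatrix}0&1\\0&0\end{pmatrix}$ the function is $\log|w|$ and the measure is $\delta_0$.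

We fix the notation
$$h_{\eta,\tau}(w)=\tfrac12\varphi\big(\log(|w-x_0-z_{s,\tau}|^2+\eta^2)\big),\qquad U_\tau(w)=\lim_{\eta\downarrow0}h_{\eta,\tau}(w), \tag{2}$$
and $\mu_{s,\tau}=\frac1{2\pi}\nabla^2U_\tau$ is the Brown measure of $x_0+z_{s,\tau}$. As an example take $x_0=0$, $s=\tau=1$, where $\mu_{1,1}$ is uniform on the unit disk. Then
$$U_1(w)=\tfrac{|w|^2-1}2\ (|w|\le1),\qquad U_1(w)=\log|w|\ (|w|\ge1).$$
To check this: the right-hand side is the logarithmic potential $\int\log|w-\lambda|\,d\mu_{1,1}(\lambda)$, because for $|w|<1$ it equals $\int_0^1\max(\log|w|,\log\rho)\,2\rho\,d\rho=\frac{|w|^2-1}2$. It has the same Laplacian as $U_1$, and both differ from $\log|w|$ by $o(1)$ at infinity (for $U_1$ because $z_{1,1}/w\to0$ in norm), so the harmonic difference is $0$.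

**The standing hypotheses of the conjecture.** $X_0=X_0^N$ are $N\times N$ Hermitian matrices, deterministic or random. All $X_0^N$ and all Gaussian matrices, for all $N$, live on one probability space, the family $(X_0^N)_N$ is independent of the Gaussian matrices, and the coupling of the Gaussian matrices across different $N$ is arbitrary. We have $\sup_N\|X_0^N\|<\infty$, and the empirical eigenvalue distribution of $X_0^N$ converges weakly (almost surely if random) to a compactly supported probability measure $\mu_0$ on $\mathbb R$. For the parameters considered, the empirical eigenvalue measure of $X_0+Z_{s,\tau}$ converges weakly almost surely to $\mu_{s,\tau}$, where $x_0$ is self-adjoint with law $\mu_0$.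

Fix $X_0$, $s$ and $\tau_0\ne\tau$ in $\mathbb D$. Let $p_0^N$ and $p^N$ be the characteristic polynomials of $X_0+Z_{s,\tau_0}$ and $X_0+Z_{s,\tau}$, and let $q^N=\mathcal H_{\tau-\tau_0}p_0^N$. The conjecture of Hall and Ho, taken from the slides "Heat flow, random matrices, and random polynomials" (https://math.berkeley.edu/~jgarzav/Slides_Hall.pdf), says that the empirical measure of the zeros of $q^N$ converges weakly almost surely to the same limit as for $p^N$, namely $\mu_{s,\tau}$. The purpose of these notes is to prove it, in the following form.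

**Hypothesis (H).** $X_0=X_0^N$ are deterministic complex $N\times N$ matrices, $b:=\sup_N\|X_0\|<\infty$, and $X_0^N$ converges in $*$-distribution to an element $x_0$ of a tracial $W^*$-probability space $(\mathcal A,\varphi)$.

For Hermitian $X_0^N$ this is exactly boundedness plus weak convergence of the empirical eigenvalue distributions, since on a bounded interval weak convergence and convergence of moments are the same. Under (H) fix $\tau_0\in\mathbb D$ and write, for $\tau\in\mathbb D$,
$$q_\tau=q_\tau^N=\mathcal H_{\tau-\tau_0}p_0^N,\qquad u_N(z,\tau)=\tfrac1N\log|q_\tau^N(z)| ,$$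
with $p_0^N$ the characteristic polynomial of $X_0+Z_{s,\tau_0}$.

**Theorem 1.** Assume (H) and $\tau_0,\tau\in\mathbb D$. For all $\varrho,\delta>0$ there are $c>0$, $N_0$ with
$$\mathbb P\Big(\int_{|z|<\varrho}|u_N(z,\tau)-U_\tau(z)|\,dA(z)\ge\delta\Big)\le e^{-cN}\qquad(N\ge N_0).$$

**Corollary 2 (the Hall–Ho conjecture is true).** Under the standing hypotheses, for all admissible $X_0$, $s$, $\tau_0\neq\tau$ and for every coupling, the empirical zero measure of $q^N$ converges weakly almost surely to $\mu_{s,\tau}$.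

**Theorem 3.** Under (H), for all $\varrho,\delta>0$ there are $c>0$, $N_0$ with
$$\mathbb P\Big(\sup_{\tau\in\mathbb D}\int_{|z|<\varrho}|u_N(z,\tau)-U_\tau(z)|\,dA(z)\ge\delta\Big)\le e^{-cN}\qquad(N\ge N_0).$$
In particular, almost surely and for every coupling, the zero measure of $q_\tau^N$ converges weakly to $\mu_{s,\tau}$ for all $\tau\in\mathbb D$ simultaneously.

**Remark (the zero distribution of $p_0$ is not enough).** A first hope would be to write an evolution for the limiting zero distribution alone and let it decide. This cannot work. Let $X_0=0$, $s=1$, $\tau_0=0$, and replace $p_0$ by its mean $\mathcal H_{-1}z^N$ (for the mean, see (6) below with $M=0$, $c=1$). This is a Hermite polynomial, and its zeros have the same semicircular limit as those of $p_0$. Flowing to $\tau=1$ gives $\mathcal H_1\mathcal H_{-1}z^N=z^N$, whose zero measure is $\delta_0$ and not the circular law. For $N=2$: $z^2-\frac12$ flows to $z^2$. Any proof has to use that $p_0$ is random.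

## 3. Textbook tools

From now on, until the proof of Corollary 2, we assume (H). "For $N$ large" may depend on everything that is fixed, but not on $w$ in a fixed compact set.

In coordinates that are orthonormal for the Hilbert–Schmidt (HS) norm on Hermitian matrices, a GUE matrix is $N^{-1/2}$ times a standard Gaussian vector: the diagonal entries and $\sqrt2\,\Re X_{ij},\sqrt2\,\Im X_{ij}$ ($i<j$) all have variance $1/N$. By Cauchy–Schwarz, $\|\sqrt tX+i\sqrt{t'}Y\|_{HS}\le\sqrt{t+t'}\,(\|X\|_{HS}^2+\|Y\|^2_{HS})^{1/2}$, so $(X,Y)\mapsto Z_{s,\tau}$ is $\sqrt s$-Lipschitz in HS norm.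

**Gaussian concentration.** If $F$ is an $L$-Lipschitz function of a standard Gaussian vector, then $\mathbb P(\pm(F-\mathbb EF)>u)\le e^{-u^2/2L^2}$ and $\mathbb Ee^{\lambda(F-\mathbb EF)}\le e^{\lambda^2L^2/2}$. The Poincaré inequality says $\operatorname{Var}F\le\mathbb E|\nabla F|^2$.

**Norm bound.** For a GUE matrix $X$,
$$\mathbb P(\|X\|>u)\le2\cdot81^N e^{-Nu^2/8},\qquad \mathbb Ee^{\lambda N\|X\|}\le C_\lambda^N\quad(\lambda>0). \tag{3}$$
For the first, take a $\frac14$-net of the unit sphere of $\mathbb C^N$ with at most $9^{2N}$ points. If $|x-y|\le\frac14$ then $|x^*Xx-y^*Xy|\le2\|X\||x-y|\le\frac12\|X\|$, so $\|X\|\le2\max_{\text{net}}|x^*Xx|$; and $x^*Xx=\mathrm{Tr}(Xxx^*)$ is $N(0,1/N)$. For the second, integrate the tail: $\mathbb Ee^{\lambda N\|X\|}\le1+2\lambda N81^N\int_0^\infty e^{N(\lambda u-u^2/8)}du$, and $\lambda u-\frac{u^2}8=2\lambda^2-\frac{(u-4\lambda)^2}8$. By Jensen's inequality $\mathbb E\|X\|\le\log C_1$ is bounded in $N$.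

**Carbery–Wright (2001).** If $f$ is a real polynomial of degree at most $d$ on $\mathbb R^n$ and $g$ is standard Gaussian, then $\mathbb P(|f(g)|\le u\|f\|_{L^2})\le C_du^{1/d}$ for $0<u\le1$, with $C_d$ independent of $n$. For complex $f$ the same holds with another $C_d$: whichever of $\Re f,\Im f$ has the larger $L^2$ norm has norm at least $\|f\|/\sqrt2$, and $|f|\le u\|f\|$ forces it to be at most $\sqrt2u$ times its own norm.

**Asymptotic freeness.** Norm-bounded deterministic matrices converging in $*$-distribution and independent GUE matrices are asymptotically free, in expectation, with the GUE matrices converging to standard semicirculars (Voiculescu; Mingo–Speicher, *Free Probability and Random Matrices*, Ch. 4; Anderson–Guionnet–Zeitouni, Thm 5.4.5).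

**Compactness of subharmonic functions** (Hörmander, *Analysis of Linear PDOs I*, Thm 4.1.9). A sequence of subharmonic functions $v_n\not\equiv-\infty$ on a domain, locally uniformly bounded above, either tends to $-\infty$ locally uniformly or has a subsequence converging in $L^1_{loc}$. If $v_n\to v$ in $L^1_{loc}$ with $v$ subharmonic, then $\limsup v_n\le v$ pointwise, and $\limsup\sup_K(v_n-f)\le\sup_K(v-f)$ for $K$ compact and $f$ continuous. (An $L^1_{loc}$ limit of subharmonic functions is almost everywhere equal to a subharmonic one.)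

## 4. The second moment is carried by the flow

The coincidence of Section 1 is a general fact. Write $p_\tau$ for the characteristic polynomial of $M_\tau=X_0+Z_{s,\tau}$.

**Lemma 4.** For all $z\in\mathbb C$ and $\tau\in\mathbb D$, $\ \mathbb E|q_\tau(z)|^2=\mathbb E|p_\tau(z)|^2$. Moreover $\mathbb E|q_\tau(z)|^4\le C^N$ with $C$ depending only on $b,s,|z|$.

**Step 1: a Wick formula.** This step turns Gaussian expectations into differential operators. If $\xi=(\xi_a)$ are centered jointly Gaussian complex variables and $F$ is a polynomial, then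
$$\mathbb EF(\xi)=\Big[\exp\Big(\tfrac12\sum_{a,b}\mathbb E[\xi_a\xi_b]\,\partial_a\partial_b\Big)F\Big](0). \tag{4}$$
Indeed, both sides applied to $F(u)=e^{\sum_a c_au_a}$ give $\exp(\frac12\sum c_ac_b\mathbb E[\xi_a\xi_b])$; comparing Taylor coefficients in $c$ gives (4) for all monomials. Note that the covariances here carry no complex conjugate.

**Step 2: the covariances.** We need them for $\xi=(Z,\bar Z)$, $Z=Z_{s,\tau}$. From $\mathbb EX_{ij}X_{kl}=\frac1N\delta_{il}\delta_{jk}$ we get
$$\mathbb EZ_{ij}Z_{kl}=\tfrac{e^{i\theta}(t-t')}N\delta_{il}\delta_{jk}=\tfrac{s-\tau}N\delta_{il}\delta_{jk},\qquad\mathbb EZ_{ij}\overline{Z_{kl}}=\tfrac{t+t'}N\delta_{ik}\delta_{jl}=\tfrac sN\delta_{ik}\delta_{jl}.$$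
Only the first of these depends on $\tau$.

**Step 3: the matrix Laplacian acts on determinants as $-\partial_z^2$.** Let $\Delta_A=\sum_{i,j}\partial_{A_{ij}}\partial_{A_{ji}}$ and $B=z-X_0-A$. Where $B$ is invertible, $\partial_{A_{ji}}\det B=-\det B\,(B^{-1})_{ij}$ and $\partial_{A_{ij}}B^{-1}=B^{-1}E_{ij}B^{-1}$, so
$$\partial_{A_{ij}}\partial_{A_{ji}}\det B=\det B\,\big[(B^{-1})_{ji}(B^{-1})_{ij}-(B^{-1})_{ii}(B^{-1})_{jj}\big].$$
Summing, $\Delta_A\det B=\det B\,[\mathrm{Tr}B^{-2}-(\mathrm{Tr}B^{-1})^2]$. On the other hand $\partial_z\det B=\det B\,\mathrm{Tr}B^{-1}$ and $\partial_z^2\det B=\det B\,[(\mathrm{Tr}B^{-1})^2-\mathrm{Tr}B^{-2}]$. Hence $\Delta_A\det B=-\partial_z^2\det B$, for all $A$ since both sides are polynomials.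

**Step 4: the two-point function.** Apply (4) to $F(A,A')=\det(z-X_0-A)\det(\bar w-\bar X_0-A')$, so that $F(Z,\bar Z)=p_\tau(z)\overline{p_\tau(w)}$. By Step 2 the operator is the exponential of
$$\tfrac{s-\tau}{2N}\Delta_A+\tfrac{\overline{s-\tau}}{2N}\Delta_{A'}+\tfrac sN\sum_{i,j}\partial_{A_{ij}}\partial_{A'_{ij}} .$$
All these operators have constant coefficients and commute, also with $\partial_z$ and $\partial_{\bar w}$. By Step 3 we may replace $\Delta_A$ by $-\partial_z^2$ and $\Delta_{A'}$ by $-\partial_{\bar w}^2$ when they act on $F$. Therefore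
$$\mathbb E\,p_\tau(z)\overline{p_\tau(w)}=\exp\Big\{-\tfrac{s-\tau}{2N}\partial_z^2-\tfrac{\overline{s-\tau}}{2N}\partial_{\bar w}^2\Big\}\Lambda_s(z,\bar w),\qquad\Lambda_s=\Big[e^{\frac sN\sum\partial_{A_{ij}}\partial_{A'_{ij}}}F\Big]_{A=A'=0}, \tag{5}$$
and $\Lambda_s$ does not depend on $\tau$.

**Step 5: flowing.** Now we compare $\tau_0$ and $\tau$. Take (5) for $\tau_0$ and apply $\exp\{\frac{\tau-\tau_0}{2N}\partial_z^2+\frac{\overline{\tau-\tau_0}}{2N}\partial_{\bar w}^2\}$. The left side becomes $\mathbb E\,q_\tau(z)\overline{q_\tau(w)}$. On the right, $-(s-\tau_0)+(\tau-\tau_0)=-(s-\tau)$, so the right side becomes the right side of (5) for $\tau$. Hence $\mathbb E\,q_\tau(z)\overline{q_\tau(w)}=\mathbb E\,p_\tau(z)\overline{p_\tau(w)}$; put $w=z$.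

**Step 6: the fourth moment.** We represent $q_\tau$ as an average of determinants. For a fixed matrix $M$, a constant $c$, and a GUE matrix $Y'$, (4) and Step 3 (with $A$ replaced by $cA$) give
$$\mathbb E_{Y'}\det(z-M-cY')=\exp\Big\{-\frac{c^2}{2N}\partial_z^2\Big\}\det(z-M). \tag{6}$$
With $M=X_0+Z_{s,\tau_0}$ and $c^2=\tau_0-\tau$ the right side is $q_\tau(z)$, and $|c|\le\sqrt{2s}$ because $\mathbb D$ has diameter $2s$. By Jensen's inequality, $|\det B|\le\|B\|^N$ and $x\le e^x$, with $t,t'$ belonging to $\tau_0$,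
$$\mathbb E|q_\tau(z)|^4\le\mathbb E\big(|z|+b+\sqrt t\|X\|+\sqrt{t'}\|Y\|+|c|\|Y'\|\big)^{4N}\le e^{4N(|z|+b)}\,\mathbb Ee^{4N\sqrt t\|X\|}\,\mathbb Ee^{4N\sqrt{t'}\|Y\|}\,\mathbb Ee^{4N|c|\|Y'\|},$$
which is at most $C^N$ by (3). $\square$

It is worth seeing once, by hand, that this second moment has the right exponential size. Let $X_0=0$, $s=\tau=1$. Expanding $\det(z-Z)=\sum_S(-1)^{|S|}z^{N-|S|}\det Z_S$ over principal minors, and using $\mathbb E\det Z_S\overline{\det Z_{S'}}=\delta_{SS'}|S|!\,N^{-|S|}$, we find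
$$\mathbb E|p_1(z)|^2=\frac{N!}{N^N}\sum_{k=0}^N\frac{(N|z|^2)^k}{k!}.$$
For $N=2$ this is $|z|^4+|z|^2+\frac12$, as in Section 1. For $|z|<1$ the sum is $e^{N|z|^2}$ times the probability that a Poisson variable of mean $N|z|^2$ is at most $N$, so it is $e^{N|z|^2}(1+o(1))$. With $N!N^{-N}=e^{-N+o(N)}$ we get $\frac1{2N}\log\mathbb E|p_1(z)|^2\to\frac{|z|^2-1}2$. For $|z|\ge1$ the terms increase in $k$, the last one dominates up to a factor $N+1$, and the limit is $\log|z|$. Both are $U_1(z)$.

## 5. Log-determinants with the small singular values smoothed out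

We need such information for general $X_0$, and for the random quantity and not only its mean square. For an $N\times N$ matrix $B$ and $\eta>0$ let
$$L_\eta(B)=\tfrac1{2N}\log\det(\eta^2+BB^*),\qquad a_\eta(B)=\partial_\eta L_\eta(B)=\tfrac1N\mathrm{Tr}\,\eta(\eta^2+BB^*)^{-1}.$$
Thus $\frac1N\log|\det B|\le L_\eta(B)$, and $a_\eta$ measures how many singular values lie at scale $\eta$. Since
$$dL_\eta=\tfrac1N\Re\mathrm{Tr}\big[(\eta^2+BB^*)^{-1}B\,dB^*\big],\qquad\|(\eta^2+BB^*)^{-1}B\|\le\max_\sigma\tfrac{\sigma}{\eta^2+\sigma^2}\le\tfrac1{2\eta},$$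
$L_\eta$ is $\frac1{2\eta\sqrt N}$-Lipschitz in HS norm and $\frac1{2\eta}$-Lipschitz in operator norm.

**Lemma 5.** Let $M=A+e^{i\phi}\sqrt{t_1}X$ with $X$ a GUE matrix, $A$ independent of $X$, $t_1>0$. Then
$$\mathbb Ea_\eta(M)\le t_1^{-1/2}+4t_1^{3/2}N^{-1}\eta^{-4}.$$
Moreover $a_\eta$ is $\sqrt2\,\eta^{-2}N^{-1/2}$-Lipschitz in HS norm.

The point is that the bound does not blow up as $\eta\to0$, as long as $\eta\gg N^{-1/4}$: the Gaussian part keeps small singular values from piling up.

**Step 1: Hermitization.** We linearize the problem. Condition on $A$, and multiply $M$ by $e^{-i\phi}$, which does not change $a_\eta$; so $A$ is deterministic and $\phi=0$. Let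
$$\mathbf H=\begin{pmatrix}0&M\\M^*&0\end{pmatrix}=\mathbf A+\sqrt{t_1}\,\sigma\otimes X,\quad\sigma=\begin{pmatrix}0&1\\1&0\end{pmatrix},\quad G=(i\eta-\mathbf H)^{-1}=-(i\eta+\mathbf H)(\eta^2+\mathbf H^2)^{-1},$$
where $\mathbf A$ is the value of $\mathbf H$ at $X=0$, and let $g=(\mathrm{id}\otimes\frac1N\mathrm{Tr})G$, a $2\times2$ matrix. The diagonal blocks of $G$ are $-i\eta(\eta^2+MM^*)^{-1}$ and $-i\eta(\eta^2+M^*M)^{-1}$; the off-diagonal blocks are $-M(\eta^2+M^*M)^{-1}$ and its adjoint. So $g=-ia\,I_2+(\text{Hermitian, off-diagonal})$ with $a=a_\eta(M)$. Also $\|G\|\le\eta^{-1}$.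

**Step 2: an equation for $\mathbb EG$.** Gaussian integration by parts reads $\mathbb EX_{ij}F=\frac1N\mathbb E\partial_{ji}F$, and $\partial_{ji}G=\sqrt{t_1}\,G(\sigma\otimes E_{ji})G$. Since $\sum_{ij}E_{ij}CE_{ji}=\mathrm{Tr}(C)I$ for each block $C$ of $G$,
$$\mathbb E(\sigma\otimes X)G=\frac{\sqrt{t_1}}N\,\mathbb E\sum_{ij}(\sigma\otimes E_{ij})G(\sigma\otimes E_{ji})G=\sqrt{t_1}\,\mathbb E(\sigma g\sigma\otimes I)G .$$
Inserting this in $(i\eta-\mathbf H)G=I$ gives $\mathbb E[(i\eta-\mathbf A-t_1\sigma g\sigma\otimes I)G]=I$. With $\bar g=\mathbb Eg$, $\bar a=\mathbb Ea$ and $G_0=(i\eta-\mathbf A-t_1\sigma\bar g\sigma\otimes I)^{-1}$,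
$$\mathbb EG=G_0+t_1G_0\,\mathbb E\big[(\sigma(g-\bar g)\sigma\otimes I)G\big]. \tag{7}$$
By the form of $g$, $G_0=(i(\eta+t_1\bar a)-\text{Hermitian})^{-1}$, so the inverse exists and $\|G_0\|\le(\eta+t_1\bar a)^{-1}\le\eta^{-1}$.

**Step 3: a scalar inequality.** Take $\frac1N\mathrm{Tr}$ of (7) over the $2N$-dimensional space. The left side is $-2i\bar a$, and the terms on the right are at most $2\|G_0\|$ and $2t_1\eta^{-2}\mathbb E\|g-\bar g\|$. So
$$\bar a\le\frac1{\eta+t_1\bar a}+e,\qquad e=t_1\eta^{-2}\,\mathbb E\|g-\bar g\| .$$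
If $\bar a>t_1^{-1/2}$, then $\frac1{\eta+t_1\bar a}<t_1^{-1/2}$. In all cases $\bar a\le t_1^{-1/2}+e$.

**Step 4: the fluctuation of $g$.** It remains to bound $e$. The derivative of $g_{ab}=\frac1N\mathrm{Tr}[(E_{ba}\otimes I)G]$ in a Hermitian direction $X\to X+H$ is $\frac{\sqrt{t_1}}N\mathrm{Tr}[(E_{ba}\otimes I)G(\sigma\otimes H)G]$, of modulus at most $\frac{\sqrt{t_1}}N\sqrt N\,\eta^{-2}\sqrt2\,\|H\|_{HS}$. In standard Gaussian coordinates there is another factor $N^{-1/2}$. The Poincaré inequality for real and imaginary parts gives variance at most $4t_1\eta^{-4}N^{-2}$ for each of the four entries. Hence $\mathbb E\|g-\bar g\|\le4\sqrt{t_1}\,\eta^{-2}N^{-1}$ and $e\le4t_1^{3/2}\eta^{-4}N^{-1}$. The Lipschitz claim is the same computation for $a=ig_{11}$ with a general $d\mathbf H$, for which $\|d\mathbf H\|_{HS}=\sqrt2\,\|dM\|_{HS}$. $\square$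

**Lemma 6.** Let $\tau\in\mathbb D$ and $R,\delta>0$.

1. For fixed $\eta>0$, $\sup_{|w|\le R}|\mathbb EL_\eta(w-M_\tau)-h_{\eta,\tau}(w)|\to0$.
2. $0\le h_{\eta,\tau}-U_\tau\le\sqrt{2/s}\,\eta$, and $(w,\tau)\mapsto U_\tau(w)$ is finite and continuous on $\mathbb C\times\mathbb D$.
3. For $N$ large, $\mathbb E|p_\tau(w)|^2\le e^{2N(U_\tau(w)+\delta)}$ for all $|w|\le R$.
4. For $N$ large, $\mathbb P\big(\sup_{|w|\le R}(\frac1N\log|p_\tau(w)|-U_\tau(w))>\delta\big)\le e^{-N^{3/2}}$.

**Proof of 1: free limit of the smoothed quantity.** Fix $w$ and let $\nu_N$ be the expected empirical eigenvalue distribution of $(w-M_\tau)(w-M_\tau)^*$. By asymptotic freeness its moments converge to those of the law $\nu$ of $|w-x_0-z_{s,\tau}|^2$ (by traciality $cc^*$ and $c^*c$ have the same moments). As $\nu$ has compact support it is determined by its moments, so $\nu_N\to\nu$ weakly. Since $|\log(x+\eta^2)|\le C_\eta(1+x)$ and $\sup_N\int(1+x)^2d\nu_N<\infty$, the function $\log(x+\eta^2)$ is uniformly integrable for $(\nu_N)$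 and its integrals converge. Uniformity in $w$ holds because all functions of $w$ involved are $\frac1{2\eta}$-Lipschitz.

**Proof of 2: removing the smoothing, in the limit.** For $0<\eta'<\eta$ apply Lemma 5 to $w-M_\tau$, with $t_1=t\ge\frac s2$ and the matrix $Y$ put into $A$. With part 1,
$$0\le h_{\eta,\tau}-h_{\eta',\tau}=\lim_N\int_{\eta'}^\eta\mathbb Ea_v(w-M_\tau)\,dv\le\lim_N\Big(t^{-1/2}+\frac{4t^{3/2}}{N\eta'^4}\Big)(\eta-\eta')\le\sqrt{2/s}\,(\eta-\eta').$$
Let $\eta'\downarrow0$; in particular $U_\tau>-\infty$. For continuity, $h_{\eta,\tau}(w)$ is $\frac1{2\eta}$-Lipschitz in $w$. For fixed $w$ it is continuous in $\tau$. Indeed the $*$-moments of $z=z_{s,\tau}$ are sums over non-crossing pairings of products of the covariances $\varphi(zz)=s-\tau$, $\varphi(z^*z^*)=\overline{s-\tau}$, $\varphi(zz^*)=\varphi(z^*z)=s$ (the Wick formula for semicircular families), so by freeness the $*$-moments of $x_0+z$ are polynomials in $s,s-\tau,\overline{s-\tau}$ with coefficients from $x_0$. The norms are bounded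 by $b+4\sqrt s$, so convergence of moments of $|w-x_0-z|^2$ gives convergence of the integrals of the continuous function $\log(x+\eta^2)$. Hence $h_{\eta,\tau}(w)$ is jointly continuous, and $U$ is its uniform limit as $\eta\downarrow0$.

**Proof of 3: exponential moments by concentration.** In the standard Gaussian coordinates of $(X,Y)$ the function $L_\eta(w-M_\tau)$ has Lipschitz constant $\frac1{2\eta\sqrt N}\cdot\sqrt s\cdot\frac1{\sqrt N}=\frac{\sqrt s}{2\eta N}$. So
$$\mathbb E|p_\tau(w)|^2\le\mathbb Ee^{2NL_\eta(w-M_\tau)}\le e^{2N\mathbb EL_\eta(w-M_\tau)}\,e^{s/(2\eta^2)}.$$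
Choose $\eta$ with $\sqrt{2/s}\,\eta\le\frac\delta3$. By parts 1, 2, $\mathbb EL_\eta\le U_\tau+\frac{2\delta}3$ for $N$ large, and $e^{s/(2\eta^2)}\le e^{2N\delta/3}$.

**Proof of 4: a net.** Choose $\eta$ with $\sqrt{2/s}\,\eta\le\frac\delta5$. Then $\mathbb EL_\eta(w-M_\tau)\le U_\tau(w)+\frac{2\delta}5$ on $|w|\le R$ for $N$ large. Choose a finite net of $\{|w|\le R\}$, independent of $N$, so fine that both $L_\eta(\cdot-M_\tau)$ and $U_\tau$ vary by at most $\frac\delta5$ between any $w$ and some net point $w'$. By concentration, outside probability $\#(\text{net})\,e^{-2\eta^2(\delta/5)^2N^2/s}\le e^{-N^{3/2}}$ we have $L_\eta\le\mathbb EL_\eta+\frac\delta5$ at all net points. Then for all $|w|\le R$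
$$\tfrac1N\log|p_\tau(w)|\le L_\eta(w-M_\tau)\le L_\eta(w'-M_\tau)+\tfrac\delta5\le U_\tau(w')+\tfrac{4\delta}5\le U_\tau(w)+\delta.\qquad\square$$

## 6. An upper bound for $q_\tau$, and why moments stop there

**Lemma 7.** Let $\varrho,\delta'>0$ and $\tau\in\mathbb D$. For $N$ large, with probability at least $1-e^{-\delta'N}$, $u_N(z,\tau)\le U_\tau(z)+3\delta'$ for all $|z|\le\varrho+1$.

**Proof.** Choose $r\in(0,1]$ with $|U_\tau(\zeta)-U_\tau(z)|\le\delta'$ whenever $|z|\le\varrho+1$, $|\zeta-z|\le r$. By Lemma 4 and Lemma 6(3) with $\delta=\frac{\delta'}4$,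
$$\mathbb E\int_{|\zeta|\le\varrho+2}|q_\tau|^2e^{-2NU_\tau}dA\le\pi(\varrho+2)^2e^{\delta'N/2}\le e^{\delta'N}$$
for $N$ large, so by Markov's inequality the integral is at most $e^{2\delta'N}$ outside probability $e^{-\delta'N}$. As $|q_\tau|^2$ is subharmonic,
$$|q_\tau(z)|^2\le\frac1{\pi r^2}\int_{D(z,r)}|q_\tau|^2dA\le\frac1{\pi r^2}\,e^{2N(U_\tau(z)+\delta')+2\delta'N},$$
which gives the claim for $N$ large. $\square$

So half of Theorem 1 is done. What about a lower bound, say at a single point $z$? Two attempts come to mind, and each stops at a definite place.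

The first is to continue with moments. The Paley–Zygmund inequality gives $\mathbb P(|q_\tau|^2\ge\frac12\mathbb E|q_\tau|^2)\ge(\mathbb E|q_\tau|^2)^2/(4\,\mathbb E|q_\tau|^4)$. With the bound $\mathbb E|q_\tau|^4\le C^N$ this is only an exponentially small lower bound on the probability of a good event, while we need the bad event to be exponentially improbable.

The second is to treat $q_\tau$ as one treats a characteristic polynomial, through singular values. But $q_\tau(z)$ is not the determinant of a random matrix. By (6) it is an average of determinants, $q_\tau(z)=\mathbb E_{Y'}\det(z-M-cY')$, and an average can be much smaller than its terms. The Remark in Section 2 shows that such cancellation is possible: for the deterministic polynomial $\mathcal H_{-1}z^N$ the flow gives $z^N$, and for $0<|z|<1$ the exponent $\log|z|=\frac12\log|z|^2$ is strictly smaller than $U_1(z)=\frac12(|z|^2-1)$.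

What the second moment does give is existence: some realization of $p_0$ has a large value of $q_\tau(z)$. The plan of Sections 7–10 is to transfer this from that one realization to the typical one. Call the good realization $\tilde p$. We shall write $\tilde p$ as a combination of polynomials obtained from the random $p=p_0^N$ by dropping a few zeros, with coefficients that are not too large; apply $\mathcal H_{\tau-\tau_0}$ and evaluate at $z$; and show that dropping a few zeros before the flow cannot increase the value at $z$ by much. Then $q_\tau(z)$ cannot be small, since $\mathcal H_{\tau-\tau_0}\tilde p(z)$ is not. Three ingredients are needed: a lower bound for $|p|$ on a fine grid (Section 7), the interpolation formula (Section 8), and the effect of dropping zeros (Section 9).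

## 7. The lower tail of $|p_\tau(w)|$

For $N=1$ the estimate we want is immediate: $|p_\tau(w)|\ge|\Re(e^{-i\theta/2}(w-x_0))-\sqrt t\,X|$, and $\sqrt tX$ has density at most $(2\pi t)^{-1/2}$, so $\mathbb P(|p_\tau(w)|\le u)\le2u/\sqrt{2\pi t}$. For large $N$ we want $\mathbb P(|p_\tau(w)|\le e^{N(U_\tau(w)-x)})\le e^{-cxN}$. Concentration controls $L_\eta$, and $L_\eta$ differs from $\frac1N\log|p_\tau|$ only through the few singular values of $w-M_\tau$ that are below about $\eta$. Concentration stops there: $\log$ is unbounded at $0$, so one of these values can spoil the sum. We shall instead reserve a small part of the Gaussian matrix, and use one fresh piece of it per small singular value, each time repeating the one-dimensional argument.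

**Lemma 8.** Let $D(y,y')=a+b\zeta+c\bar\zeta+d|\zeta|^2$ with $\zeta=y+iy'$, $a,b,c,d\in\mathbb C$, and $y,y'$ independent centered real Gaussians with standard deviations at least $\varsigma>0$. (Alternatively $y'\equiv0$, provided $b=c$.) Then $\mathbb E|D|^{-1/4}\le C(\varsigma|b|)^{-1/4}$ with $C$ absolute.

**Proof.** Let $b\neq0$. We have $D=a+(b+c)y+i(b-c)y'+d(y^2+y'^2)$, and $\max(|b+c|,|b-c|)\ge|b|$ since $2b$ is the sum of the two. Suppose $|b+c|\ge|b|$, and fix $y'$. Write $y=\varsigma_0x$ with $x$ standard, $\varsigma_0\ge\varsigma$. Then $\mathbb E_x[Dx]=\varsigma_0(b+c)$, so $\|D\|_{L^2(x)}\ge\varsigma|b|$. By Carbery–Wright with $d=2$, $\mathbb P_y(|D|\le v^{-4}\|D\|)\le Cv^{-2}$ for $v\ge1$, so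
$$\mathbb E_y|D|^{-1/4}\le\Big(1+\int_1^\infty Cv^{-2}dv\Big)\|D\|^{-1/4}\le C'(\varsigma|b|)^{-1/4}.$$
Otherwise $|b-c|\ge|b|>0$, so $b\ne c$, hence $y'$ is nondegenerate, and we argue in the same way in $y'$, whose linear coefficient is $i(b-c)$. $\square$

**Lemma 9.** Let $\tau\in\mathbb D$, $R>0$, $x>0$. There is $\omega_N\to0$ such that for $N$ large
$$\sup_{|w|\le R}\mathbb P\big(|p_\tau(w)|\le e^{N(U_\tau(w)-x)}\big)\le e^{-N(x/4-\omega_N)}.$$

All $o(1)$ below are uniform in $|w|\le R$.

**Step 1: splitting off a small Gaussian part.** Put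
$$\eta=(\log N)^{-2},\quad\epsilon=(\log N)^{-8},\quad R_N=\log N,\quad C_2=2s^{-1/2}+2,\quad K=\lceil2C_2N\eta\rceil,$$
so $K<N$ for $N$ large. Realize $X=\sqrt{1-\epsilon}\,X^{(0)}+\sqrt{\epsilon/K}\sum_{j=1}^KX^{(j)}$ with i.i.d. GUE matrices $X^{(j)}$, independent of $Y$. Then $w-M_\tau=B_0+\beta\sum_{j=1}^KX^{(j)}$ with
$$B_0=w-X_0-e^{i\theta/2}\big(\sqrt{t(1-\epsilon)}\,X^{(0)}+i\sqrt{t'}\,Y\big),\qquad\beta=-e^{i\theta/2}\sqrt{t\epsilon/K}.$$

**Step 2: $B_0$ has few small singular values and a good smoothed determinant.** For $N$ large $t(1-\epsilon)\ge\frac s4$, so Lemma 5 gives $\mathbb Ea_v(B_0)\le2s^{-1/2}+4s^{3/2}N^{-1}\eta^{-4}\le C_2-1$ for all $v\in[\eta,1]$. In standard coordinates $a_\eta(B_0)$ has Lipschitz constant at most $\sqrt{2s}\,\eta^{-2}/N$. By concentration with deviation $1$, $a_\eta(B_0)\le C_2$ outside probability $e^{-N^2\eta^4/(4s)}$.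

Next, for fixed $\eta_0\in(0,1)$ and $N$ large,
$$\mathbb EL_\eta(B_0)=\mathbb EL_{\eta_0}(B_0)-\int_\eta^{\eta_0}\mathbb Ea_v(B_0)\,dv\ge\mathbb EL_{\eta_0}(w-M_\tau)-\frac{\mathbb E\|B_0-(w-M_\tau)\|}{2\eta_0}-C_2\eta_0 .$$
Here $B_0-(w-M_\tau)$ has the norm of $\sqrt{t\epsilon}$ times a GUE matrix, so its expected norm tends to $0$. By Lemma 6(1) and $h_{\eta_0,\tau}\ge U_\tau$ the right side is at least $U_\tau(w)-o(1)-C_2\eta_0$. As $\eta_0$ is arbitrary, $\mathbb EL_\eta(B_0)\ge U_\tau(w)-o(1)$. By concentration with deviation $N^{-1/10}$ and Lipschitz constant $\frac{\sqrt s}{2\eta N}$, $L_\eta(B_0)\ge U_\tau(w)-o(1)$ outside probability $\exp(-2N^2\eta^2N^{-1/5}/s)$.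

Let $\mathcal E_0$ be the event that both bounds hold; it depends on $X^{(0)},Y$ only, and $\mathbb P(\mathcal E_0^c)\le e^{-N^{3/2}}$ for $N$ large.

**Step 3: the singular values above $\eta$ carry the determinant.** Let $\sigma_i$ be the singular values of $B_0$ and $k=\#\{i:\sigma_i\le\eta\}$. Each $\sigma_i\le\eta$ contributes at least $\frac12$ to $N\eta a_\eta(B_0)=\sum_i\frac{\eta^2}{\eta^2+\sigma_i^2}$, so on $\mathcal E_0$ we have $k\le2N\eta a_\eta(B_0)\le K$. For $\sigma>\eta$ put $y=\frac{\eta^2}{\sigma^2+\eta^2}\le\frac12$; from $\frac12\log(1-y)\ge-y$ we get $\log\sigma\ge\frac12\log(\sigma^2+\eta^2)-\frac{\eta^2}{\sigma^2+\eta^2}$. For $\sigma\le\eta$ and $N$ large, $\frac12\log(\sigma^2+\eta^2)\le0$. Hence on $\mathcal E_0$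
$$\frac1N\sum_{\sigma_i>\eta}\log\sigma_i\ge L_\eta(B_0)-\eta a_\eta(B_0)\ge U_\tau(w)-o(1). \tag{8}$$

**Step 4: one random direction per small singular value.** From here on fix $(X^{(0)},Y)\in\mathcal E_0$; the $X^{(j)}$, $j\ge1$, remain i.i.d. GUE. Write $B_0=\sum\sigma_iu_iv_i^*$ with the small singular values numbered $1,\dots,k$. We isolate in $X^{(j)}$ the component that connects $u_j$ and $v_j$. For $j\le k$ multiply $v_j$ by a phase to get $\tilde v_j$ with $c_j=\tilde v_j^*u_j\ge0$, and put
$$H_j=u_j\tilde v_j^*+\tilde v_ju_j^*,\qquad H_j'=i(u_j\tilde v_j^*-\tilde v_ju_j^*).$$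
These are Hermitian. They are HS-orthogonal, $\mathrm{Tr}H_jH_j'=-2\Im(c_j^2)=0$, and $\|H_j\|_{HS}^2=2+2c_j^2\le4$, $\|H'_j\|^2_{HS}=2-2c_j^2\le2$. Decompose
$$X^{(j)}=y_jH_j+y_j'H_j'+W^{(j)}=\zeta_ju_j\tilde v_j^*+\bar\zeta_j\tilde v_ju_j^*+W^{(j)},\qquad\zeta_j=y_j+iy_j',$$
with $W^{(j)}$ the projection of $X^{(j)}$ orthogonal to $H_j,H_j'$. Then $y_j,y_j',W^{(j)}$ are independent, and $y_j,y_j'$ have variances $(N\|H_j\|^2_{HS})^{-1}$, $(N\|H'_j\|_{HS}^2)^{-1}$, so standard deviations at least $\varsigma:=\frac1{2\sqrt N}$. If $c_j=1$, then $u_j=\tilde v_j$, $H_j'=0$, and we set $y_j':=0$.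

**Step 5: removing the small singular values one at a time.** Let $\tilde U_j,\tilde V_j$ be $N\times(N-j)$ isometries onto $\{u_1,\dots,u_j\}^\perp$, $\{v_1,\dots,v_j\}^\perp$, and
$$D_j=\det\Big(\tilde U_j^*\Big[B_0+\beta\sum_{i>j}X^{(i)}+\beta\sum_{i\le j}W^{(i)}\Big]\tilde V_j\Big),\qquad0\le j\le k,$$
so $|D_0|=|p_\tau(w)|$. For $1\le j\le k$ the matrix defining $D_{j-1}$ is
$$\Xi+\beta\zeta_j\,ef^*+\beta\bar\zeta_j\,e'f'^*,\qquad\Xi=\tilde U_{j-1}^*\Big[B_0+\beta\sum_{i>j}X^{(i)}+\beta\sum_{i\le j}W^{(i)}\Big]\tilde V_{j-1},$$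
with $e=\tilde U_{j-1}^*u_j$, $f=\tilde V_{j-1}^*\tilde v_j$, $e'=\tilde U_{j-1}^*\tilde v_j$, $f'=\tilde V_{j-1}^*u_j$. The vectors $e,f$ are unit vectors because $u_j\perp u_i$ and $v_j\perp v_i$ for $i<j$, and $\Xi$ does not involve $\zeta_j$. A determinant is affine along each rank-one direction, so $D_{j-1}=a+b\zeta_j+c\bar\zeta_j+d|\zeta_j|^2$, the form of Lemma 8. The coefficient $b$ is $\beta$ times the coefficient of $x$ in $\det(\Xi+x\,ef^*)$. In orthonormal bases with first vectors $e$ and $f$, that coefficient is, up to a unimodular factor, the minor of $\Xi$ without the first row and column, that is, $\det(E^*\Xi F)$ with isometries $E,F$ onto $e^\perp,f^\perp$. Since $\tilde U_{j-1}E$ is an isometry onto $\{u_1,\dots,u_j\}^\perp$, and similarly for $\tilde V_{j-1}F$, we get $|b|=|\beta||D_j|$. If $c_j=1$ then $ef^*=e'f'^*$, so the determinant is affine in $\zeta_j+\bar\zeta_j$ and $b=c$, $d=0$. Lemma 8 now gives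
$$\mathbb E\big[|D_{j-1}|^{-1/4}\,\big|\,\text{all but }(y_j,y_j')\big]\le C(\varsigma|\beta||D_j|)^{-1/4}. \tag{9}$$

Let $V=\sum_{i\le k}W^{(i)}+\sum_{k<i\le K}X^{(i)}$ and $\mathcal G=\{\|V\|\le\sqrt K\,R_N\}$, an event independent of all $(y_j,y_j')_{j\le k}$. The quantity $D_j$ does not involve $y_i,y_i'$ for $i\le j$, so (9) can be iterated with the indicator of $\mathcal G$ inside:
$$\mathbb E\big[|p_\tau(w)|^{-1/4}1_{\mathcal G}\,\big|\,X^{(0)},Y\big]\le\big(C(\varsigma|\beta|)^{-1/4}\big)^k\,\mathbb E\big[|D_k|^{-1/4}1_{\mathcal G}\,\big|\,X^{(0)},Y\big]. \tag{10}$$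
Since $\varsigma|\beta|$ is at least a negative power of $N$ for $N$ large, and $k\le K=O(N/\log^2N)$, the prefactor is at most $e^{O(K\log N)}=e^{o(N)}$.

**Step 6: what remains.** We bound $|D_k|$ from below on $\mathcal G$. Choosing the columns of $\tilde U_k,\tilde V_k$ to be $u_i,v_i$ with $i>k$, which changes $D_k$ by a unimodular factor, $D_k$ is the determinant of $\mathrm{diag}(\sigma_i)_{i>k}$ plus a matrix of norm at most
$$|\beta|\sqrt K\,R_N=\sqrt{t\epsilon}\,\log N\le\sqrt s\,(\log N)^{-3}=\eta\,\frac{\sqrt s}{\log N}.$$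
Since $\sigma_i>\eta$ for $i>k$, Weyl's inequality bounds the singular values below by $\sigma_i(1-\sqrt s/\log N)$. So by (8), $|D_k|\ge e^{-o(N)}\prod_{i>k}\sigma_i\ge e^{N(U_\tau(w)-o(1))}$ on $\mathcal G$.

**Step 7: the event $\mathcal G$, and conclusion.** We have $\sum_{i\le K}X^{(i)}=V+V'$ with $V'=\sum_{i\le k}(y_iH_i+y_i'H_i')$ symmetric and independent of $V$. From $2V=(V+V')+(V-V')$, $\|V\|\le\max\|V\pm V'\|$, and $V+V'$ is $\sqrt K$ times a GUE matrix in law. So by (3), $\mathbb P(\mathcal G^c\,|\,X^{(0)},Y)\le2\,\mathbb P(\|\mathrm{GUE}\|>\log N)\le e^{-c_1N\log^2N}$ for some $c_1>0$. By Markov's inequality applied to $|p_\tau(w)|^{-1/4}1_{\mathcal G}$, with (10) and Step 6, the probability in the lemma is at most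
$$e^{-N^{3/2}}+e^{-c_1N\log^2N}+e^{\frac N4(U_\tau(w)-x)}\,e^{o(N)}\,e^{-\frac N4(U_\tau(w)-o(1))},$$
which has the claimed form. $\square$

## 8. Interpolation at clusters of zeros

Let $p$ and $\tilde p$ be monic of degree $N$, and let $\lambda_1,\dots,\lambda_N$ be the zeros of $p$. If they are simple, Lagrange interpolation gives
$$\tilde p=p+\sum_j\frac{\tilde p(\lambda_j)}{p'(\lambda_j)}\cdot\frac p{\,\cdot-\lambda_j} .$$
This is the first thing to try, and it stops at the coefficients: a lower bound on $|p'(\lambda_j)|$ is a statement about gaps between zeros, and a lower bound on $|p|$ near the zeros does not imply it. Take $p(w)=w^2-\varepsilon^2$ and $\tilde p(w)=w^2+\alpha w+\beta_0$ with $\beta_0\ne0$. For small $\varepsilon$ we have $|p|\ge\frac12$ on $|w|=1$, but the Lagrange coefficient at $\varepsilon$ is $\frac{\tilde p(\varepsilon)}{2\varepsilon}\to\infty$. The remedy is visible in the same example: allow also the removal of both zeros at once. Indeed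
$$\tilde p(w)=p(w)+\alpha\,\frac{p(w)}{w-\varepsilon}+(\beta_0-\alpha\varepsilon+\varepsilon^2)\,\frac{p(w)}{(w-\varepsilon)(w+\varepsilon)} ,$$
with coefficients that stay bounded. (Check: $\alpha(w+\varepsilon)+\beta_0-\alpha\varepsilon+\varepsilon^2=\alpha w+\beta_0+\varepsilon^2=\tilde p-p$.) The general version removes the zeros of a cluster one after another.

**Lemma 10.** Let $p,\tilde p$ be monic of degree $N$. Consider a square grid of mesh $\rho\le\frac12$ no line of which meets a zero of $p$. For each open grid square $Q$ that contains zeros of $p$ let these be $\lambda_1^Q,\dots,\lambda_{n_Q}^Q$, with multiplicity, and suppose $|\tilde p/p|\le A$ on $\partial Q$. Then, with $\sum_Qn_Q=N$ coefficients that satisfy $|c_{Q,l}|\le A$,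
$$\tilde p=p+\sum_Q\sum_{l=1}^{n_Q}c_{Q,l}\,\frac p{\prod_{j\le l}(\cdot-\lambda_j^Q)} . \tag{11}$$

**Step 1: partial fractions by contour integrals.** Let $f=\tilde p-p$, so $\deg f<N$ and $f/p$ vanishes at infinity. Hence $f/p$ is the sum of its principal parts. The principal parts at the poles inside $Q$, evaluated at $\zeta\notin\bar Q$, are $\frac1{2\pi i}\oint_{\partial Q}\frac{f(w)}{p(w)}\frac{dw}{\zeta-w}$: a term $(w-\lambda)^{-m}$ contributes the coefficient of $(w-\lambda)^{m-1}$ in $\frac1{\zeta-w}$, which is $(\zeta-\lambda)^{-m}$, and the regular part contributes $0$. So for $\zeta$ outside the closed squares that contain zeros,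
$$\frac{f(\zeta)}{p(\zeta)}=\sum_Q\frac1{2\pi i}\oint_{\partial Q}\frac{f(w)}{p(w)}\frac{dw}{\zeta-w}.$$

**Step 2: replacing the kernel by a polynomial in $w$.** This produces the products in (11). With $P_Q(w)=\prod_j(w-\lambda_j^Q)$,
$$\frac1{\zeta-w}=\frac1{P_Q(\zeta)}\cdot\frac{P_Q(\zeta)-P_Q(w)}{\zeta-w}+\frac{P_Q(w)}{P_Q(\zeta)(\zeta-w)} .$$
The last term contributes $0$ to the integral, since $fP_Q/p$ is analytic on $\bar Q$ and $\zeta\notin\bar Q$. For the first, telescoping gives
$$\frac{P_Q(\zeta)-P_Q(w)}{\zeta-w}=\sum_{l=1}^{n_Q}\prod_{j<l}(w-\lambda_j^Q)\prod_{j>l}(\zeta-\lambda_j^Q),$$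
because $(\zeta-w)=(\zeta-\lambda_l^Q)-(w-\lambda_l^Q)$ turns the $l$-th term times $(\zeta-w)$ into the difference of consecutive mixed products. Dividing by $P_Q(\zeta)$ leaves $\prod_{j\le l}(\zeta-\lambda_j^Q)^{-1}$. Multiplying by $p$ gives (11) with $c_{Q,l}=\frac1{2\pi i}\oint_{\partial Q}\frac{f(w)}{p(w)}\prod_{j<l}(w-\lambda_j^Q)\,dw$.

**Step 3: the size of the coefficients.** Since $f/p=\tilde p/p-1$ and $\oint_{\partial Q}\prod_{j<l}(w-\lambda_j^Q)dw=0$, we may replace $f/p$ by $\tilde p/p$. On $\partial Q$, of length $4\rho$, each factor $|w-\lambda_j^Q|\le\sqrt2\,\rho\le1$. So $|c_{Q,l}|\le\frac{4\rho}{2\pi}A\le A$. $\square$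

## 9. Minors as derivatives in Gaussian entries

Let $M=X_0+Z_{s,\tau_0}$, with $t,t',\theta$ now belonging to $\tau_0$, let $p=p_0^N$ with zeros $\lambda_1,\dots,\lambda_N$, and $q=q_\tau$. The terms of (11) are $p$ with a few zeros removed. We must compare their image under the flow with $q$.

Here is the mechanism in one variable. Let $\mathcal R(T)=\alpha+\alpha'T$ with $T\sim N(0,1/N)$ and complex $\alpha$, $\alpha'\neq0$. Then $|\mathcal R|\le u|\alpha'|$ forces $T$ to lie within $u$ of the real number $-\Re(\alpha/\alpha')$, so $\mathbb P(|\mathcal R|\le u|\mathcal R'|)\le2u\sqrt{N/(2\pi)}$. A polynomial in Gaussian variables is rarely much smaller than its derivative. The value $q(z)$ is a polynomial in the entries of $X$, its derivatives in a few entries are flowed minors of $\cdot-M$, and a product of the remaining factors $w-\lambda_j$ is a combination of minors.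

**Lemma 11.** Fix $z\in\mathbb C$, $\tau\in\mathbb D$ and $\kappa>0$. For $N$ large, with probability at least $1-e^{-\kappa N/100}$, for every index set $S_0\subset\{1,\dots,N\}$ with $1\le|S_0|\le12$,
$$\Big|\mathcal H_{\tau-\tau_0}\Big[\frac p{\prod_{j\in S_0}(\cdot-\lambda_j)}\Big](z)\Big|\le N^{24}e^{\kappa N}|q(z)| .$$

**Step 1: from dropped zeros to minors.** The eigenvalues depend on $M$ in a complicated way; minors do not. Let $l=|S_0|$. Take a Schur form $M=QTQ^*$ with $T$ upper triangular and the eigenvalues of $S_0$ first on the diagonal, and let $Q_2$ be the last $N-l$ columns of $Q$. Then $Q_2^*(w-M)Q_2$ is the lower right block of $w-T$, so $\det(Q_2^*(w-M)Q_2)=\prod_{j\notin S_0}(w-\lambda_j)$. By Cauchy–Binet,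
$$\prod_{j\notin S_0}(w-\lambda_j)=\sum_{I,J}\det(Q_2^*)_{\cdot I}\,\det(w-M)_{IJ}\,\det(Q_2)_{J\cdot},\qquad|I|=|J|=N-l.$$
There are at most $N^{2l}\le N^{24}$ terms, and the coefficients do not depend on $w$ and have modulus at most $1$, since $\sum_J|\det(Q_2)_{J\cdot}|^2=1$. As $\mathcal H_{\tau-\tau_0}$ is linear, it suffices that with the stated probability, for all $1\le l\le12$ and all $I,J$ with $|I|=|J|=N-l$,
$$\big|\mathcal H_{\tau-\tau_0}[\det(\cdot-M)_{IJ}](z)\big|\le e^{\kappa N}|q(z)|. \tag{12}$$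

**Step 2: $q(z)$ as a polynomial in one small block.** Fix $I,J$ and let $S=I^c\cup J^c$, so $|S|\le24$. Condition on $Y$ and on the entries of $X$ outside $S\times S$; these are independent of the Hermitian block $X_S$. For $T\in M_S(\mathbb C)$ let $\mathcal R(T)$ be $\mathcal H_{\tau-\tau_0}[\det(\cdot-M)](z)$ with the block $X_S$ of $X$ replaced by $T$. So $q(z)=\mathcal R(X_S)$. Each term of the determinant contains at most $|S|$ entries of the block, hence $\mathcal R$ is a polynomial of degree at most $24$. Write $I^c=\{i_1,\dots,i_l\}$, $J^c=\{j_1,\dots,j_l\}$ and $\mathcal D=\prod_{a\le l}\partial_{T_{i_aj_a}}$. The $(i,j)$ entry of $\cdot-M$ depends on $T_{ij}$ through $-e^{i\theta/2}\sqrt t\,T_{ij}$, and differentiating a determinant in $l$ entries in distinct rows and columns leaves the complementary minor up to sign. Since $\mathcal D$ commutes with $\mathcal H_{\tau-\tau_0}$,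
$$\mathcal D\mathcal R(X_S)=\pm(-e^{i\theta/2}\sqrt t)^l\,\mathcal H_{\tau-\tau_0}[\det(\cdot-M)_{IJ}](z). \tag{13}$$

**Step 3: $\mathcal D\mathcal R$ is not much larger than $\mathcal R$ in $L^2$.** Let $\|\cdot\|$ be the $L^2$ norm for the law of $X_S$. From $E_{ij}=\frac12[(E_{ij}+E_{ji})-i\cdot i(E_{ij}-E_{ji})]$, $\partial_{T_{ij}}$ acting on the holomorphic polynomial $\mathcal R$ is a fixed complex combination of derivatives along Hermitian directions. So $\mathcal D$ is a differential operator in the (at most $576$) real coordinates of a Hermitian block. Write $X_S=N^{-1/2}G$ with $G$ standard Gaussian in HS-orthonormal coordinates; each derivative produces a factor $\sqrt N$. On the finite-dimensional space of polynomials of degree at most $24$ in these coordinates of $G$, differentiation is bounded for the Gaussian $L^2$ norm, and there are only finitely many possibilities for $|S|$ and the pattern of indices. Hence $\|\mathcal D\mathcal R\|\le CN^{l/2}\|\mathcal R\|$ with an absolute constant $C$.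

**Step 4: anti-concentration.** If $\|\mathcal R\|=0$, then $\mathcal R\equiv0$ and (12) reads $0\le0$. Otherwise, by Chebyshev, $|\mathcal D\mathcal R(X_S)|\le e^{\kappa N/4}\|\mathcal R\|$ outside probability $CN^{12}e^{-\kappa N/2}$, and by Carbery–Wright with degree $24$, $|\mathcal R(X_S)|\ge e^{-\kappa N/4}\|\mathcal R\|$ outside probability $Ce^{-\kappa N/96}$. Then by (13)
$$\big|\mathcal H_{\tau-\tau_0}[\det(\cdot-M)_{IJ}](z)\big|=t^{-l/2}|\mathcal D\mathcal R(X_S)|\le t^{-l/2}e^{\kappa N/2}|\mathcal R(X_S)|\le e^{\kappa N}|q(z)|$$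
for $N$ large, which is (12). There are at most $12N^{24}$ pairs $(I,J)$, and $12N^{24}(CN^{12}e^{-\kappa N/2}+Ce^{-\kappa N/96})\le e^{-\kappa N/100}$ for $N$ large. $\square$

## 10. The pointwise lower bound

**Proposition 12.** Let $\tau\in\mathbb D$, $z\in\mathbb C$, $\delta>0$. There is $c>0$ with $\mathbb P\big(|q_\tau(z)|<e^{N(U_\tau(z)-\delta)}\big)\le e^{-cN}$ for $N$ large.

Write $U_0:=U_{\tau_0}$ and fix $\kappa\in(0,1)$ with $16\kappa\le\delta$. Let $R=2(b+16\sqrt s)+6$. By (3) with $u=8$ and $81<e^5$, we have $\|X\|,\|Y\|\le8$ outside probability $4e^{-3N}\le e^{-N}$, and then $\|Z_{s,\tau_0}\|\le8(\sqrt t+\sqrt{t'})\le16\sqrt s$, so all $|\lambda_j|\le\|M\|\le\frac R2$.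

**Step 1: a good deterministic polynomial.** Here the second moment is used, to prove existence. By Lemma 9 for $p_\tau$ with $x=\kappa$, $|p_\tau(z)|\ge e^{N(U_\tau(z)-\kappa)}$ with probability at least $\frac12$ for $N$ large. With Lemma 4,
$$\mathbb E|q_\tau(z)|^2=\mathbb E|p_\tau(z)|^2\ge\tfrac12e^{2N(U_\tau(z)-\kappa)} .$$
Let $\mathcal G_0=\{|p_0^N(w)|\le e^{N(U_0(w)+\kappa)}\text{ for all }|w|\le R+1\}$. By Lemma 6(4) for $\tau_0$, the fourth moment in Lemma 4, and Cauchy–Schwarz, $\mathbb E|q_\tau(z)|^21_{\mathcal G_0^c}\le C^{N/2}e^{-N^{3/2}/2}$. So for $N$ large $\mathbb E|q_\tau(z)|^21_{\mathcal G_0}\ge\frac14e^{2N(U_\tau(z)-\kappa)}$. Some realization in $\mathcal G_0$ therefore has $|q_\tau(z)|\ge\frac12e^{N(U_\tau(z)-\kappa)}$. Freezing it, we obtain a deterministic monic $\tilde p$ of degree $N$ with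
$$|\tilde p(w)|\le e^{N(U_0(w)+\kappa)}\quad(|w|\le R+1),\qquad\tilde q:=\mathcal H_{\tau-\tau_0}\tilde p,\quad|\tilde q(z)|\ge e^{N(U_\tau(z)-2\kappa)}. \tag{14}$$

**Step 2: the good event for the random $p=p_0^N$.** We collect what we need about $p$. Let $\rho=e^{-\kappa N}$ and $\Lambda=\{w\in\rho(\mathbb Z+i\mathbb Z):|w|\le R\}$. Consider the events

* $\mathcal A_1$: all $|\lambda_j|\le R/2$;
* $\mathcal A_2$: $|p(w)|\le e^{N(U_0(w)+\kappa)}$ for $|w|\le R+1$;
* $\mathcal A_3$: $|p(w)|\ge e^{N(U_0(w)-9\kappa)}$ for all $w\in\Lambda$;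
* $\mathcal A_4$: the conclusion of Lemma 11.

The number $9$ comes from a union bound. The grid has at most $C_Re^{2\kappa N}$ points, and Lemma 9 for $\tau_0$ with $x=9\kappa$ gives $\mathbb P(\mathcal A_3^c)\le C_Re^{2\kappa N}e^{-N(9\kappa/4-o(1))}\le e^{-\kappa N/8}$. With Lemma 6(4) for $\mathcal A_2$ and Lemma 11 for $\mathcal A_4$, the event $\mathcal A_1\cap\dots\cap\mathcal A_4$ has probability at least $1-e^{-cN}$ for some $c>0$. We work on it; the rest is deterministic.

**Step 3: zeros do not cluster too much.** This bounds the number of zeros per square. Choose $r\in(0,1]$, independent of $N$, such that $|U_0(w')-U_0(w)|\le\kappa$ whenever $|w|\le R$, $|w'-w|\le r$. For $w\in\Lambda$ with $|w|\le R-1$, Jensen's formula with $\mathcal A_2$, $\mathcal A_3$ gives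
$$\sum_{|\lambda_j-w|<r}\log\frac r{|\lambda_j-w|}=\frac1{2\pi}\int_0^{2\pi}\log|p(w+re^{i\phi})|\,d\phi-\log|p(w)|\le N(U_0(w)+2\kappa)-N(U_0(w)-9\kappa)=11\kappa N .$$
All summands are positive. Since $\log\frac r{4\rho}=\kappa N-O(1)$ and $\log\frac r{\sqrt\rho}=\frac{\kappa N}2-O(1)$, for $N$ large
$$\#\{j:|\lambda_j-w|\le4\rho\}\le12,\qquad\#\{j:|\lambda_j-w|\le\sqrt\rho\}\le24. \tag{15}$$

**Step 4: from grid points to grid lines.** To use Lemma 10 we need a lower bound for $|p|$ on whole curves. Choose a translate of the square grid of mesh $\rho$ all of whose lines have distance at least $\frac\rho{4N}$ from all $\lambda_j$. It exists because for each coordinate the bad shifts have total measure at most $N\cdot\frac\rho{2N}=\frac\rho2<\rho$. Let $\xi$ be on a line of it with $|\xi|\le\frac R2+1$, and let $w\in\Lambda$ be nearest to $\xi$. Then $|\xi-w|<\rho$ and $|w|\le\frac R2+2\le R-1$, as $R\ge6$. Consider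
$$\log\Big|\frac{p(\xi)}{p(w)}\Big|=\sum_j\log\frac{|\xi-\lambda_j|}{|w-\lambda_j|} .$$
The at most $12$ terms with $|\lambda_j-w|\le4\rho$ are each at least $\log\frac{\rho/(4N)}{4\rho}=-\log(16N)$. All others are at least $\log(1-\frac\rho{|\lambda_j-w|})\ge-\frac{2\rho}{|\lambda_j-w|}$, the ratio being below $\frac14$. Of these, at most $24$ have $|\lambda_j-w|\le\sqrt\rho$, and each of them is at least $-\frac12$; the remaining ones total at least $-2N\sqrt\rho\ge-1$. Altogether $|p(\xi)|\ge e^{-13}(16N)^{-12}|p(w)|$. With $\mathcal A_3$ and $U_0(w)\ge U_0(\xi)-\kappa$ this is at least $e^{N(U_0(\xi)-11\kappa)}$ for $N$ large, and by (14)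
$$|\tilde p(\xi)/p(\xi)|\le e^{12\kappa N}\qquad\text{on grid lines},\ |\xi|\le\tfrac R2+1. \tag{16}$$

**Step 5: interpolation.** All zeros of $p$ lie in open grid squares. If $Q$ contains a zero, then all zeros in $Q$ lie within $\sqrt2\rho+\rho<4\rho$ of the point of $\Lambda$ nearest to one of them, and that point has modulus at most $\frac R2+\rho\le R-1$. So by (15) $n_Q\le12$. Also $\partial Q$ lies in $|\xi|\le\frac R2+1$, so (16) holds on it. Lemma 10 applies with $A=e^{12\kappa N}$:
$$\tilde p=p+\sum_Q\sum_{l=1}^{n_Q}c_{Q,l}\,\frac p{\prod_{j\le l}(\cdot-\lambda_j^Q)},\qquad|c_{Q,l}|\le e^{12\kappa N},$$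
with exactly $N$ terms in the double sum, each with at most $12$ zeros removed.

**Step 6: applying the flow.** Apply $\mathcal H_{\tau-\tau_0}$, evaluate at $z$, and use (14) and $\mathcal A_4$:
$$e^{N(U_\tau(z)-2\kappa)}\le|\tilde q(z)|\le|q_\tau(z)|\big(1+N\cdot e^{12\kappa N}\cdot N^{24}e^{\kappa N}\big)\le e^{14\kappa N}|q_\tau(z)|$$
for $N$ large. Hence $|q_\tau(z)|\ge e^{N(U_\tau(z)-16\kappa)}\ge e^{N(U_\tau(z)-\delta)}$. $\square$

## 11. From finitely many points to $L^1$: Theorem 1 and Corollary 2

**Lemma 13.** Let $\tau\in\mathbb D$. Given $\varrho,\delta>0$ there are finitely many points $z_1,\dots,z_n$ and $\delta'>0$ such that any subharmonic $u$ on $\mathbb C$ with $u\le U_\tau+\delta'$ on $|z|\le\varrho+1$ and $u(z_i)\ge U_\tau(z_i)-\delta'$ for $i\le n$ satisfies $\int_{|z|<\varrho}|u-U_\tau|\,dA<\delta$.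

**Proof.** Let $(z_i)_{i\ge1}$ be dense in $|z|<\varrho+1$. If the lemma fails, then for every $n$ there is $u_n$ satisfying the conditions with $z_1,\dots,z_n$ and $\delta'=\frac1n$, but $\int_{|z|<\varrho}|u_n-U_\tau|\ge\delta$. On $|z|<\varrho+1$ the $u_n$ are uniformly bounded above, and $u_n(z_1)\ge U_\tau(z_1)-1$ excludes local uniform convergence to $-\infty$. By the compactness theorem a subsequence converges in $L^1_{loc}(|z|<\varrho+1)$ to a subharmonic $v$.

On the one hand $v\le U_\tau$ almost everywhere, hence everywhere: $v(z)$ is at most its average over a small disc around $z$, which is at most the average of $U_\tau$, which tends to $U_\tau(z)$ by continuity. On the other hand, along the subsequence, $v(z_i)\ge\limsup u_n(z_i)\ge U_\tau(z_i)$ for every $i$, and by upper semicontinuity of $v$, continuity of $U_\tau$ and density, $v\ge U_\tau$ everywhere. So $v=U_\tau$ and $\int_{|z|<\varrho}|u_n-U_\tau|\to0$ along the subsequence, a contradiction. $\square$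

**Proof of Theorem 1.** The function $u_N(\cdot,\tau)$ is subharmonic, because $q_\tau$ is a monic polynomial. Take $z_1,\dots,z_n$ and $\delta'$ from Lemma 13. By Lemma 7 with $\delta'/3$ in place of $\delta'$, $u_N\le U_\tau+\delta'$ on $|z|\le\varrho+1$ with exponentially small failure probability. By Proposition 12 at $z_1,\dots,z_n$ with $\delta'$ in place of $\delta$, $u_N(z_i,\tau)\ge U_\tau(z_i)-\delta'$ for all $i\le n$, again with exponentially small failure probability. On the intersection Lemma 13 applies. $\square$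

**Proof of Corollary 2.** Condition on $(X_0^N)_N$. By independence this does not change the law of the Gaussian matrices, and (H) holds for almost every realization, with $b,c,N_0$ depending on the realization. For each pair $\varrho\in\mathbb N$, $\delta\in\{1,\frac12,\frac13,\dots\}$, Theorem 1 gives conditional failure probabilities that are summable in $N$. The first Borel–Cantelli lemma uses only these individual probabilities, and therefore no property of the coupling across $N$. Intersecting over the countably many pairs, almost surely $u_N(\cdot,\tau)\to U_\tau$ in $L^1_{loc}(\mathbb C)$. Apply $\frac1{2\pi}\nabla^2$: the zero measures of $q^N$ converge to $\mu_{s,\tau}$ as distributions and, being positive, vaguely. All the measures are probability measures, so the convergence is weak. $\square$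

## 12. All $\tau$ at once: Theorem 3

The exceptional set in Theorem 1 depends on $\tau$. To treat all $\tau\in\mathbb D$ together we show that, for polynomials with zeros in a fixed disc, good behavior at finitely many $\tau$ forces good behavior at all $\tau$. This is deterministic; the tool is that flowing for a short time changes little at exponential scale, from above.

**Step 1: a priori bounds.** Let $R$ be as in Section 10; outside probability $e^{-N}$ all zeros of $p_0^N$ lie in $|\lambda|\le R/2$. Let $p_0$ be any monic polynomial of degree $N$ with this property, and $q_\tau=\mathcal H_{\tau-\tau_0}p_0$. Since $|\tau-\tau_0|\le2s$ and $R\ge1$, (1) gives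
$$|q_\tau(z)|\le\int\Big(|z|+R+\sqrt{\tfrac{2s}N}|x|\Big)^N\gamma(dx)\le(|z|+R)^N\int e^{\sqrt{2sN}|x|}\gamma(dx)\le2e^{sN}(|z|+R)^N. \tag{17}$$
Now let $\tau,\tau'\in\mathbb D$, $\sigma=\tau'-\tau\ne0$, $0<r\le1$. In $q_{\tau'}(z)=\int q_\tau(z+\sqrt{\sigma/N}\,x)\gamma(dx)$ split at $|x|=T:=r\sqrt{N/|\sigma|}$. For $|x|\le T$ the argument stays in the closed disc $D(z,r)$. For $|x|>T$, (17) and $R\ge1$ give $|q_\tau(z+\sqrt{\sigma/N}x)|\le2e^{sN}(|z|+R)^Ne^{\sqrt{N|\sigma|}|x|}$. With $a=\sqrt{N|\sigma|}$, from $a|x|\le a^2+\frac{x^2}4$ and the substitution $x=\sqrt2y$,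
$$\int_{|x|>T}e^{a|x|}\gamma(dx)\le e^{a^2}\sqrt2\,\gamma\big(|y|>T/\sqrt2\big)\le2\sqrt2\,e^{a^2-T^2/4}.$$
As $4\sqrt2\le6$,
$$|q_{\tau'}(z)|\le\sup_{D(z,r)}|q_\tau|+6\exp\Big\{N\Big(s+|\sigma|+\log(|z|+R)-\frac{r^2}{4|\sigma|}\Big)\Big\}. \tag{18}$$
For fixed $r$ the second term is smaller than any given exponential once $|\sigma|$ is small.

**Step 2: the deterministic claim and how it gives Theorem 3.** Let $\{\tau_1',\tau_2',\dots\}$ be dense in $\mathbb D$.

**Claim.** Given $\varrho,\delta>0$ there is $n$ such that for all $N\ge n$ and all monic $p_0$ of degree $N$ with zeros in $|\lambda|\le R/2$: if $\int_{|z|<n}|\frac1N\log|q_{\tau_i'}|-U_{\tau_i'}|\,dA<\frac1n$ for all $i\le n$, then $\sup_{\tau\in\mathbb D}\int_{|z|<\varrho}|\frac1N\log|q_\tau|-U_\tau|\,dA<\delta$.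

Given the Claim, Theorem 3 follows from Theorem 1 applied to $\tau_1',\dots,\tau_n'$ with $\varrho=n$, $\delta=\frac1n$, and from the bound on the zeros of $p_0^N$, by a finite union of events of exponentially small probability. The supremum is measurable, because for each $N$ the integral is continuous in $\tau$: the zeros of the monic polynomial $q_\tau$ depend continuously on $\tau$, $\lambda\mapsto\log|\cdot-\lambda|$ is continuous into $L^1$ of a disc, and $U$ is jointly continuous. The final assertion of Theorem 3 follows by Borel–Cantelli over rational $\varrho,\delta$, as in the proof of Corollary 2. It remains to prove the Claim.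

**Step 3: setting up the contradiction.** If the Claim fails, there are degrees $N_n\ge n$, polynomials $p_0^{(n)}$ and $\tau^{(n)}\in\mathbb D$ such that $u_n(\cdot,\tau):=\frac1{N_n}\log|q_\tau^{(n)}|$ satisfies
$$u_n(\cdot,\tau_i')\to U_{\tau_i'}\ \text{ in }L^1_{loc}(\mathbb C)\text{ for every }i, \tag{19}$$
while $v_n:=u_n(\cdot,\tau^{(n)})$ satisfies $\int_{|z|<\varrho}|v_n-U_{\tau^{(n)}}|\ge\frac\delta2$ (the supremum is at least $\delta$; choose $\tau^{(n)}$ nearly attaining it). Pass to a subsequence with $\tau^{(n)}\to\tau_*$. By Lemma 6(2), $U_{\tau^{(n)}}\to U_{\tau_*}$ locally uniformly. So a contradiction follows once we show $v_n\to U_{\tau_*}$ in $L^1_{loc}$. By (17) all $u_n(\cdot,\tau)$ are locally bounded above, uniformly in $n$ and $\tau$.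

**Step 4: upper bound for $v_n$.** We flow from a nearby $\tau_i'$ to $\tau^{(n)}$. Fix a compact set $\mathcal K$ and $\epsilon\in(0,1)$. Choose $r\in(0,1]$ such that $|U_{\tau'}(\zeta)-U_{\tau_*}(z)|<\epsilon$ for $z\in\mathcal K$, $|\zeta-z|\le r$, $|\tau'-\tau_*|\le r$. Then choose $\tau_i'$ with $|\tau_i'-\tau_*|\le r$ so close to $\tau_*$ that for $n$ large the second term of (18) with $\tau=\tau_i'$, $\tau'=\tau^{(n)}$ is at most $e^{N_n(\min_{\mathcal K}U_{\tau_*}-1)}$ on $\mathcal K$. This is possible since $\limsup_n|\tau^{(n)}-\tau_i'|\le|\tau_i'-\tau_*|$. (For those $n$ with $\tau^{(n)}=\tau_i'$, (18) holds trivially without the second term.) By (19) and the compactness theorem with $f=U_{\tau_i'}$, $u_n(\cdot,\tau_i')\le U_{\tau_i'}+\epsilon$ on the closed $r$-neighborhood of $\mathcal K$ for $n$ large. So (18) gives on $\mathcal K$, for $n$ large,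
$$v_n\le U_{\tau_*}+2\epsilon+\tfrac{\log2}{N_n}\le U_{\tau_*}+3\epsilon .$$

**Step 5: lower bound for $v_n$.** Here we flow in the opposite direction, from $\tau^{(n)}$ to a nearby $\tau_i'$: if $v_n$ were too small on a disc, $u_n(\cdot,\tau_i')$ would be too small as well. Suppose $v_n\not\to U_{\tau_*}$ in $L^1_{loc}$. Pass to a subsequence that stays away from $U_{\tau_*}$ in $L^1$ of some disc. By the compactness theorem, along a further subsequence either $v_n\to-\infty$ locally uniformly, or $v_n\to v$ in $L^1_{loc}$ with $v$ subharmonic, $v\not\equiv U_{\tau_*}$, and by Step 4 $v\le U_{\tau_*}$ almost everywhere, hence everywhere (average over small discs, as in Lemma 13).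

In the second case there are $z_0$ and $\epsilon>0$ with $v(z_0)<U_{\tau_*}(z_0)-3\epsilon$. Since $v-U_{\tau_*}$ is upper semicontinuous, $v\le U_{\tau_*}-3\epsilon$ on $D(z_0,2r)$ for all small $r$, and the compactness theorem with $f=U_{\tau_*}$ gives
$$v_n\le U_{\tau_*}-2\epsilon\quad\text{on }D(z_0,2r)\text{ for large }n\text{ in the subsequence.} \tag{20}$$
In the first case (20) holds for any $z_0,\epsilon,r$. Take $r\le1$ such that moreover $U_{\tau_*}$ oscillates by less than $\frac\epsilon2$ on $D(z_0,2r)$. Choose $\tau_i'$ so close to $\tau_*$ that $\sup_{D(z_0,r)}|U_{\tau_i'}-U_{\tau_*}|\le\frac\epsilon2$ and that, for $n$ large, the second term of (18) with $\tau=\tau^{(n)}$, $\tau'=\tau_i'$ is at most $\exp\{N_n(\min_{D(z_0,r)}U_{\tau_*}-2\epsilon)\}$ on $D(z_0,r)$. For $z\in D(z_0,r)$ we have $D(z,r)\subset D(z_0,2r)$, so (20) bounds the first term of (18) by $e^{N_n(U_{\tau_*}(z)+\epsilon/2-2\epsilon)}$. Hence, for $n$ large in the subsequence,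
$$u_n(z,\tau_i')\le U_{\tau_*}(z)-\tfrac32\epsilon+\tfrac{\log2}{N_n}\le U_{\tau_*}(z)-\epsilon\le U_{\tau_i'}(z)-\tfrac\epsilon2\qquad(z\in D(z_0,r)).$$
(If $\tau^{(n)}=\tau_i'$ this is immediate from (20).) This contradicts (19). So $v_n\to U_{\tau_*}$ in $L^1_{loc}$, the Claim holds, and Theorem 3 is proved. $\blacksquare$
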